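# Fourier moments and sensitivity moments of Boolean functions

## Moments that agree for $d=1,2$ and part ways at $d=3$

Let $f:\{0,1\}^n\to\{-1,1\}$ and $[n]=\{1,\dots,n\}$. We use the Fourier expansion
$$f(x)=\sum_{S\subseteq[n]}\widehat f(S)\chi_S(x),\qquad \chi_S(x)=(-1)^{\sum_{i\in S}x_i},\qquad \widehat f(S)=\mathbb E_x[f(x)\chi_S(x)],$$
where $x$ is uniform in $\{0,1\}^n$. The characters $\chi_S$ are orthonormal for $\langle g,h\rangle=\mathbb E[gh]$, so Parseval gives $\sum_S\widehat f(S)^2=1$, and the numbers $\widehat f(S)^2$ form a probability distribution on sets. The **sensitivity** of $f$ at $x$ is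
$$s(x)=s(f,x)=|\{i\in[n]: f(x)\ne f(x\oplus e_i)\}|.$$
We call the edge $\{x,x\oplus e_i\}$ of the cube *sensitive* if $f(x)\neq f(x\oplus e_i)$, so $s(x)$ is the number of sensitive edges at $x$.

Now there are two random integers: $|S|$ when $S$ has probability $\widehat f(S)^2$, and $s(x)$ when $x$ is uniform. How do their $d$-th moments compare? The natural first guess is that they agree, or at least that
$$\sum_S\widehat f(S)^2|S|^d\ \le\ \mathbb E[s(x)^d]\qquad(\text{or with a factor } C^d \text{ on the right}).$$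

There is good evidence for this guess. Let $Lg=\sum_S|S|\,\widehat g(S)\chi_S$. Since $\chi_S(x)-\chi_S(x\oplus e_i)$ equals $2\chi_S(x)$ if $i\in S$ and $0$ otherwise, $Lg(x)=\frac12\sum_i\big(g(x)-g(x\oplus e_i)\big)$. For $g=f$ the $i$-th difference is $2f(x)$ if direction $i$ is sensitive at $x$, and $0$ if not. Hence $Lf=s\cdot f$, and
$$\sum_S\widehat f(S)^2|S|=\mathbb E[f\cdot Lf]=\mathbb E[s],\qquad \sum_S\widehat f(S)^2|S|^2=\mathbb E[(Lf)^2]=\mathbb E[s^2].$$
So the guess is an equality for $d=1$ and $d=2$. For the parity function $\chi_{[n]}$ both moments are $n^d$ for all $d$. For the AND of two bits ($f=-1$ at $11$, and $f=1$ elsewhere), all four coefficients have absolute value $\frac12$ and $s$ takes the values $0,1,1,2$, so both moments are $(2+2^d)/4$ for all $d$.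

Next take the OR of two ANDs of two bits. With $f=-1$ when the OR is true, $f=2(1-x_1x_2)(1-x_3x_4)-1$. Since $x_i=(1-\chi_{\{i\}})/2$, the squared coefficients of $1-x_1x_2$ are $\frac9{16}$ for $\emptyset$ and $\frac1{16}$ for each other set. Record them by size as $(9+2t+t^2)/16$. Since $(9+2t+t^2)^2=81+36t+22t^2+4t^3+t^4$, the sets of sizes $1,2,3,4$ carry total weight $\frac{36}{64},\frac{22}{64},\frac4{64},\frac1{64}$ in $f$. On the other side, $s=2$ with probability $\frac14+\frac38=\frac58$ (both blocks have exactly one zero, or exactly one block is all ones), $s=1$ with probability $\frac14$, and $s=0$ otherwise. So the two moments are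
$$\frac{36+22\cdot2^d+4\cdot3^d+4^d}{64}\qquad\text{and}\qquad \frac58\,2^d+\frac14 .$$
For $d=1$ both are $\frac32$; for $d=2$ both are $\frac{11}4$; for $d=3$ they are $6$ and $\frac{21}4$. The guess fails at $d=3$.

A factor $C^d$ does not repair it. Take the OR of $m$ ANDs, each on its own block of $m$ bits, so $n=m^2$ and $f=2\prod_{j=1}^m(1-A_j)-1$, where $A_j$ is the product of the bits of block $j$. If no block is all ones, the sensitive coordinates are the unique zeros of the blocks with exactly one zero, at most $m$ of them. If exactly one block is all ones, they are its $m$ coordinates. Otherwise there are none. So $s\le m$ everywhere. The coefficient of $1-A_j$ on its full block is $\pm2^{-m}$, so $\widehat f([n])^2=4\cdot4^{-n}$. With $d=n=m^2$, the left side is at least $4\cdot4^{-d}d^d$, while $\mathbb E[s^d]\le d^{d/2}$. No inequality with $C^d$ survives this as $m\to\infty$, even with $\mathbb E[s^d+1]$ on the right.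

So some factor growing like a power of $d^d$ is needed. The problem comes from the document "University of California San Diego" (https://escholarship.org/content/qt4kx6k9v0/qt4kx6k9v0_noSplash_a23b0a8ebb2ab0aed09af3eeb7cdd389.pdf). Theorem 12 there states that
$$\sum_S\widehat f(S)^2|S|^d\le a_d\,\mathbb E_x[s(f,x)^d+1],\qquad a_d=d^{13d}2^{O(d)},$$
together with an example showing that any valid $a_d$ satisfies $a_d\ge d^{d(1-o(1))}$. The conjecture there is that $a_d\le d^d2^{O(d)}$ is possible. We prove it, for positive integers $d$, without using Theorem 12. By the quoted example the factor $d^d$ is then optimal up to $d^{o(d)}$. Put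
$$K_0=1024\,e^3 .$$

**Theorem A.** For all $n$, all $f:\{0,1\}^n\to\{-1,1\}$ and all integers $d\ge1$,
$$\sum_S\widehat f(S)^2\binom{|S|}d\le K_0^{\,d}\;\mathbb E_x\Big[s(x)^d\,\mathbf 1\{s(x)\ge\sqrt d/16\}\Big].$$

**Theorem B.** For all $n$, all $f:\{0,1\}^n\to\{-1,1\}$ and all integers $d\ge1$,
$$\sum_S\widehat f(S)^2|S|^d\le d^dK_0^{\,d}\;\mathbb E_x[s(x)^d+1].$$

**Theorem A implies Theorem B.** If $|S|\ge d$ then $\binom{|S|}d\ge(|S|/d)^d$, so $|S|^d\le d^d\binom{|S|}d$. If $|S|<d$ then $|S|^d\le d^d$. Since $\sum_S\widehat f(S)^2=1$, the left side of Theorem B is at most $d^d\big(K_0^d\,\mathbb E[s^d]+1\big)\le d^dK_0^d\,\mathbb E[s^d+1]$. $\square$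

So the whole factor $d^d$ comes from passing from binomials to powers, and the real task is Theorem A, where only $K_0^d$ is lost. If $d>n$ its left side is $0$, so from now on $1\le d\le n$.

## Full subcubes and the count that suffices

The purpose of this section is to replace the Fourier sum by a counting problem. For $T\subseteq[n]$ let $B_T(x)$ be the subcube through $x$ with free coordinates $T$, and let
$$\varphi_T(x)=2^{-|T|}\sum_{y\in B_T(x)}f(y)\chi_T(y).$$
We have $f\chi_T=\sum_S\widehat f(S)\chi_{S\triangle T}$. Averaging over the coordinates in $T$ kills every character that involves one of them and fixes the others. The survivors have $(S\triangle T)\cap T=\emptyset$, that is, $S\supseteq T$. Therefore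
$$\varphi_T=\sum_{S\supseteq T}\widehat f(S)\chi_{S\setminus T},\qquad \mathbb E[\varphi_T^2]=\sum_{S\supseteq T}\widehat f(S)^2 .$$

**Definition.** A $d$-dimensional subcube $B=B_T(x)$ is **full** if $\varphi_T(x)\ne0$. This depends only on $B$. Let $N$ be the number of full $d$-dimensional subcubes.

For $n=d=2$, the AND function has $\sum_yf(y)\chi_T(y)=1-1-1-1=-2$, so the square is full. The function $f=\chi_{\{1\}}$ gives $0$, so for it the square is not full.

Since $|\varphi_T|\le1$, we have $\mathbb E[\varphi_T^2]\le\Pr[\varphi_T\ne0]$, and this probability is $2^{d-n}$ times the number of full subcubes with free coordinates $T$. Summing over $|T|=d$,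
$$\sum_S\widehat f(S)^2\binom{|S|}d=\sum_{|T|=d}\mathbb E[\varphi_T^2]\le2^{d-n}N.\tag{1}$$
It therefore suffices to prove
$$N\le4\,(128e^3)^d\sum_{z:\,s(z)\ge\sqrt d/16}s(z)^d,\tag{2}$$
because then the left side of (1) is at most $4\cdot(256e^3)^d\,\mathbb E[s^d\mathbf 1\{s\ge\sqrt d/16\}]$, and $4\cdot(256e^3)^d\le K_0^d$.

In (2), every full cube is to be charged to one of its own vertices $z$, and a vertex may receive only about $C^ds(z)^d$ cubes. A vertex lies in $\binom nd$ cubes of dimension $d$, so we need a reason why $z$ *sees* all $d$ directions of the cube through sensitive edges.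

## Signed sensitive edges and the eigenvalue $\sqrt d$

The purpose of this section is to attach a linear-algebraic certificate to each full cube. Norms of vectors are Euclidean and norms of matrices are operator norms. On $\mathbb R^{\{0,1\}^n}$ define
$$(M_i\psi)(x)=\varepsilon_i(x)\psi(x\oplus e_i),\qquad\varepsilon_i(x)=(-1)^{x_1+\dots+x_{i-1}}$$
(Huang's signing of the cube). Since $\varepsilon_i(x\oplus e_i)=\varepsilon_i(x)$, the matrix $M_i$ is symmetric and $M_i^2=I$. Let $i<j$. Then $\varepsilon_j(x\oplus e_i)=-\varepsilon_j(x)$ and $\varepsilon_i(x\oplus e_j)=\varepsilon_i(x)$, so $(M_iM_j\psi)(x)=-\varepsilon_i(x)\varepsilon_j(x)\psi(x\oplus e_i\oplus e_j)$ while $(M_jM_i\psi)(x)=\varepsilon_j(x)\varepsilon_i(x)\psi(x\oplus e_i\oplus e_j)$. Hence $M_iM_j=-M_jM_i$, and $M_J=\sum_{i\in J}M_i$ satisfies $M_J^2=|J|\,I$.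

Keep only the sensitive edges:
$$(H_i\psi)(x)=\mathbf 1\{f(x)\ne f(x\oplus e_i)\}\,(M_i\psi)(x),\qquad H_J=\sum_{i\in J}H_i .$$
For a vertex set $X$ let $P_X$ be the coordinate projection onto $\mathbb R^X$, and let $H_i^X=P_XH_iP_X$ and $H_J^X=\sum_{i\in J}H_i^X$. All these matrices are symmetric.

**Lemma 1.**
(a) $\|H_J^X\|\le\sqrt{|J|}$.
(b) If $s\le\tau$ on $X$, then $\|H_J^X\|\le\tau$ for every $J$.
(c) If $s\le\sigma$ on $X$, then $\sum_{i\in[n]}\|H_i^X\psi\|^2\le\sigma\|\psi\|^2$ for every $\psi$.
(d) If $B=B_T(x)$ is full and $|T|=d$, there is a unit vector $v$ supported in $B$ with $H_Tv=\sqrt d\,v$.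

*Proof.* Let $Q$ be a subcube with free coordinates $J$, and let $U,V\subseteq Q$ be the sets where $f\chi_J=1$ and $f\chi_J=-1$. Along each edge of $Q$ the character $\chi_J$ changes sign, so the edge is sensitive exactly when $f\chi_J$ takes *equal* values at its ends. Thus sensitive edges of $Q$ stay inside $U$ or inside $V$, and all edges inside $U$ or inside $V$ are sensitive. On the invariant space $\mathbb R^Q$,
$$H_J=P_UM_JP_U+P_VM_JP_V.\tag{3}$$

(a) By (3), $H_J$ on $\mathbb R^Q$ is block diagonal with blocks that are compressions of $M_J$, so its norm is at most $\|M_J\|\leq\sqrt{|J|}$. The whole space is the orthogonal sum of the $\mathbb R^Q$ over the subcubes $Q$ with free coordinates $J$, so $\|H_J\|\le\sqrt{|J|}$ (with $H_\emptyset=0$). Compressing by $P_X$ does not increase the norm.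

(b) The symmetric matrix $H_J^X$ has entries $0,\pm1$, with at most $s(y)\le\tau$ nonzero entries in the row of $y\in X$ and none in the other rows. The norm of a symmetric matrix is at most its largest absolute row sum.

(c) $\|H_i^X\psi\|^2$ is the sum of $\psi(y)^2$ over those $y\in X$ for which $y\oplus e_i\in X$ and the edge between them is sensitive. Summing over $i$, each $\psi(y)^2$ is counted at most $s(y)\le\sigma$ times.

(d) Take $Q=B$ and $J=T$. Fullness says $|U|\ne|V|$, so one of them, call it $W$, has $|W|>2^{d-1}$. On $\mathbb R^B$ we have $M_T^2=d\,I$ and $\operatorname{tr}M_T=0$, so the $\sqrt d$-eigenspace of $M_T$ has dimension $2^{d-1}$. Since $2^{d-1}+|W|>2^d$, it meets $\mathbb R^W$ in some unit vector $v$. By (3), $H_Tv=P_WM_Tv=\sqrt d\,P_Wv=\sqrt d\,v$. $\square$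

For the AND of two bits, $f\chi_T$ takes the values $1,-1,-1,-1$ at $00,01,10,11$, so $W=\{01,10,11\}$. The sensitive edges are $01$–$11$ (direction $1$, sign $+$) and $10$–$11$ (direction $2$, sign $\varepsilon_2=-1$). One can take $v(01)=\frac12$, $v(11)=\frac1{\sqrt2}$, $v(10)=-\frac12$. Indeed $(H_Tv)(11)=\frac12+\frac12=\sqrt2\,v(11)$, $(H_Tv)(01)=\frac1{\sqrt2}=\sqrt2\,v(01)$ and $(H_Tv)(10)=-\frac1{\sqrt2}=\sqrt2\,v(10)$.

## Exploring a full cube from its most sensitive vertex

Lemma 1 already gives a bound of the right shape by a direct count. It is worth doing, because the place where it loses tells us what to change.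

Let $B=B_T(x)$ be full with $v$ as in Lemma 1(d). The sensitive edges inside $B$ form a graph, and $H_T$ respects its connected components. So for some component $\Gamma$ the restriction $v_\Gamma$ of $v$ is nonzero and $H_Tv_\Gamma=\sqrt d\,v_\Gamma$. Every direction of $T$ occurs on an edge of $\Gamma$: if $i$ did not, then $H_Tv_\Gamma=H_{T\setminus\{i\}}v_\Gamma$ would have norm at most $\sqrt{d-1}\,\|v_\Gamma\|$ by Lemma 1(a), a contradiction.

Let $z$ be a vertex of $\Gamma$ with the largest sensitivity, and discover $T$ from $z$. Suppose a set $K\subsetneq T$ with $|K|=j$ has been discovered. Some edge of $\Gamma$ has direction outside $K$. Walk in $\Gamma$ from $z$ until such an edge is used for the first time. Until then we stay in $B_K(z)$, so the edge starts at a vertex $y\in B_K(z)\cap\Gamma$. Given $z$ and $K$, there are at most $2^j$ possibilities for $y$, and then at most $s(y)\le s(z)$ for the new direction. After $d$ rounds $T$ is known, and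
$$N\le\Big(\prod_{j=0}^{d-1}2^j\Big)\sum_zs(z)^d=2^{d(d-1)/2}\sum_zs(z)^d .$$
The power $s(z)^d$ is right. The loss is the factor $2^j$ in round $j$, the price for naming the place $y$ where the next direction appears. The walk from $z$ to $y$ can wander among the known directions, and nothing in the argument bounds its length.

The way past this is not to name $y$ but to sum over all walks at once, giving a walk of length $m$ the weight $d^{-m/2}$ times its sign. Wandering inside a set $J$ of known directions is then described by $\sum_m(d^{-1/2}H_J)^m=(I-d^{-1/2}H_J)^{-1}$. Since $\|H_J\|\le\sqrt{|J|}$, this matrix has norm at most $2d/(d-|J|)$. In place of $\prod_j2^j$ we shall pay $\prod_j\frac{2d}{d-j}$, which is only $2^{O(d)}$. Two things must be arranged: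

1. The matrices must not depend on the unknown cube $B$, so the condition "$z$ is the most sensitive vertex" has to be imposed globally. We do this by adding the vertices of the cube one at a time in order of sensitivity.
2. The geometric series must never involve all of $T$: since $d^{-1/2}H_Tv=v$, the matrix $I-d^{-1/2}H_T$ is singular. This dictates which words we sum over.

## Words that end with a new letter

Fix $c=d^{-1/2}$. For $|J|<d$ put
$$G_J^X=(I-cH_J^X)^{-1}=\sum_{m\ge0}(cH_J^X)^m .$$
By Lemma 1(a), $\|cH_J^X\|\le\sqrt{|J|/d}<1$. Since $1-\sqrt{1-t}\ge t/2$ for $0\le t\le1$, taking $t=1-|J|/d$ gives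
$$\|G_J^X\|\le\frac1{1-\sqrt{|J|/d}}\le\frac{2d}{d-|J|}.\tag{4}$$

Fix $T$ with $|T|=d$. For a word $w=(i_1,\dots,i_L)$ over $T$ let $|w|=L$, let $[w]$ be its set of letters, and let $H_w^X=H_{i_1}^X\cdots H_{i_L}^X$, with $I$ for the empty word.

**Definition.** For $K\subsetneq T$ let $\mathcal Q_K$ be the set of words $q$ over $T$ such that $K\cup[q]=T$ and the last letter of $q$ is not in $K$ and does not occur earlier in $q$. Let $\mathcal Q_T$ consist of the empty word only.

Think of $K$ as the known directions: $q$ discovers the rest and stops at the moment the last one appears. For $T=\{1,2\}$, $\mathcal Q_{\{1\}}$ consists of the words $1^m2$ with $m\ge0$, and $\mathcal Q_\emptyset$ of the words $1^m2$ and $2^m1$ with $m\ge1$.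

**How sums over words are taken.** Every infinite sum over words, or over pairs of words, is taken by length: first the finite sum over (total) length $\ell$, then the sum over $\ell$. We call it *good* if the norms of the length-$\ell$ sums have a finite total. The classical theorem on Cauchy products says that if two such sums are good, the sum of the products over all pairs, by total length, is good and equals the product of the two sums. Finite sums of good sums are good. The basic good sum is
$$\sum_{m\ge0}\ \sum_{u\text{ over }J,\,|u|=m}c^mH_u^X=\sum_{m\ge0}(cH_J^X)^m=G_J^X\qquad(|J|\le d-1).\tag{5}$$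
The order matters. For $f=\chi_{[n]}$ every $H_u$ is orthogonal, so $\sum_uc^{|u|}\|H_u\|=\sum_m(|J|/\sqrt d)^m$ diverges once $|J|\ge\sqrt d$; the cancellation between words of equal length is what (5) uses.

Put
$$\mathcal Y_K^X=\sum_{\ell\ge0}\ \sum_{q\in\mathcal Q_K,\,|q|=\ell}c^\ell H_q^X .$$

**Step 1: a product formula for $\mathcal Y_K^X$.** Let $r=|T\setminus K|\ge1$. Mark in $q\in\mathcal Q_K$ the first occurrence of each letter of $T\setminus K$. The last mark is at the last letter, so $q$ factors uniquely as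
$$q=u_0e_1u_1e_2\cdots u_{r-1}e_r,$$
where $(e_1,\dots,e_r)$ is an ordering of $T\setminus K$ and $u_j$ is an arbitrary word over $K\cup\{e_1,\dots,e_j\}$. Conversely, each such product has all the letters of $T\setminus K$ and ends with $e_r$, which is not in $K$ and does not occur earlier, so it lies in $\mathcal Q_K$. By (5) and Cauchy products, the sum defining $\mathcal Y^X_K$ is good, and
$$\mathcal Y_K^X=\sum_{(e_1,\dots,e_r)}G_K^X\,cH_{e_1}^X\,G_{K\cup\{e_1\}}^X\,cH_{e_2}^X\cdots G^X_{K\cup\{e_1,\dots,e_{r-1}\}}\,cH_{e_r}^X.\tag{6}$$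
All index sets of the $G$'s have size at most $d-1$, because the word stops when the last new letter appears. Also $\mathcal Y_T^X=I$.

**Step 2: on a full cube, the sum reproduces $v$.** This is how fullness enters the word sums.

**Lemma 2.** Let $B=B_T(x)$ be full, $v$ as in Lemma 1(d), and $X\supseteq B$. Then $\mathcal Y_K^Xv=v$ for all $K\subseteq T$.

*Proof.* For $i\in T$ the space $\mathbb R^B$ is invariant under $H_i$, and $P_X$ is the identity on it, so $H_i^X=H_i$ on $\mathbb R^B$. We use downward induction on $|K|$; the case $K=T$ is $\mathcal Y_T^X=I$. For $K\ne T$, grouping (6) by $e_1=e$ gives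
$$\mathcal Y_K^X=G_K^X\sum_{e\in T\setminus K}cH_e^X\,\mathcal Y^X_{K\cup\{e\}} .$$
By induction and $cH_Tv=v$,
$$\mathcal Y_K^Xv=G_K^X\sum_{e\in T\setminus K}cH_ev=G_K^X(cH_Tv-cH_Kv)=G_K^X(I-cH_K^X)v=v.\qquad\square$$

We check this on the AND of two bits, with $K=\{1\}$, $X=\{0,1\}^2$, $c=\frac1{\sqrt2}$ and $v$ as above. The vector $cH_2v$ has entries $0,\ \frac1{2\sqrt2},\ -\frac12$ at $01,11,10$. On the pair $01,11$ the matrix $H_1$ is the swap, with inverse $(I-cH_1)^{-1}=2(I+cH_1)$; at $10$ it is $0$. So $\mathcal Y_{\{1\}}v=G_{\{1\}}cH_2v$ has entries $\frac12,\frac1{\sqrt2},-\frac12$, which is $v$.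

**Step 3: where the sensitivity is small, the sum is small.** This step produces the indicator in Theorem A.

**Lemma 3.** If $s<\sqrt d/16$ on $X$ (possibly $X=\emptyset$), then $\|\mathcal Y_\emptyset^X\|\le\frac1{15}$.

*Proof.* A word of $\mathcal Q_\emptyset$ of length $L$ has the form $q'e$ with $e\in T$ and $[q']=T\setminus\{e\}$, and $L\ge d$. By inclusion–exclusion over the letters that $q'$ uses,
$$\sum_{|q'|=L-1,\ [q']=T\setminus\{e\}}H_{q'}^X=\sum_{J\subseteq T\setminus\{e\}}(-1)^{d-1-|J|}(H_J^X)^{L-1},\qquad(H_\emptyset^X)^0=I.$$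
By Lemma 1(b), $\|cH_J^X\|\le\frac1{16}$ for every $J$, so each of the $2^{d-1}$ terms, multiplied by $c^{L-1}$ and by $cH_e^X$, has norm at most $16^{-L}$. Hence
$$\|\mathcal Y_\emptyset^X\|\le\sum_{L\ge d}d\,2^{d-1}16^{-L}=\tfrac{16}{15}\,d\,2^{d-1}16^{-d}\le\tfrac1{15},$$
since $d\,2^{d-1}\le16^{d-1}$, that is, $d\le8^{d-1}$. $\square$

## Adding vertices in order of sensitivity

Fix once and for all a total order $\preceq$ on $\{0,1\}^n$ with $s(y)<s(z)\Rightarrow y\prec z$. For a vertex $z$ put $X_z=\{y:y\preceq z\}$ and $X_z'=\{y:y\prec z\}=X_z\setminus\{z\}$. On both sets $s\le s(z)$, and neither set refers to any subcube.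

**Step 4: choosing $z$.** We find the vertex of a full cube whose addition changes the word sum noticeably. Let $B=B_T(x)$ be full, $v$ as in Lemma 1(d), and $F(X)=\langle v,\mathcal Y_\emptyset^Xv\rangle$ for the ordinary inner product. For $i\in T$, $H_i$ maps $\mathbb R^B$ to itself and $P_X$ acts on $\mathbb R^B$ as $P_{X\cap B}$. So $H_w^Xv=H_w^{X\cap B}v$ for each nonempty word $w$ over $T$. All words in $\mathcal Q_\emptyset$ are nonempty, so $F(X)=F(X\cap B)$.

Let $z_1\prec\dots\prec z_{2^d}$ be the vertices of $B$, and let $j_0$ be the number of $y\in B$ with $s(y)<\sqrt d/16$; by the choice of the order these are exactly $z_1,\dots,z_{j_0}$. By Lemma 2, $F(X_{z_{2^d}})=F(B)=1$. If $j_0=2^d$, then Lemma 3 would give $|F(B)|\le\frac1{15}$; so $j_0<2^d$. Lemma 3 for the set $X'_{z_{j_0+1}}\cap B=\{z_1,\dots,z_{j_0}\}$ gives $|F(X'_{z_{j_0+1}})|\le\frac1{15}$. Since $X'_{z_{j+1}}\cap B=X_{z_j}\cap B$, we have $F(X'_{z_{j+1}})=F(X_{z_j})$, and the following sum telescopes: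
$$\sum_{j=j_0+1}^{2^d}\big(F(X_{z_j})-F(X'_{z_j})\big)=F(B)-F(X'_{z_{j_0+1}})\ge\tfrac{14}{15}.$$
There are at most $2^d$ terms, so for some $z\in B$ with $s(z)\ge\sqrt d/16$,
$$\big|\big\langle v,(\mathcal Y_\emptyset^{X_z}-\mathcal Y_\emptyset^{X_z'})v\big\rangle\big|\ge\tfrac{14}{15}\,2^{-d}.\tag{7}$$

**Step 5: splitting a word at the first visit to $z$.** This step writes the difference in (7) as a sum of rank-one matrices, each built from walks that start at $z$. Write $X=X_z$ and $X'=X_z'$. Let $w=(i_1,\dots,i_L)\in\mathcal Q_\emptyset$, so $L\ge1$. The $(y,y')$ entry of $H_w^X$ belongs to the single path $y_0=y$, $y_j=y_{j-1}\oplus e_{i_j}$. It is the product of the signs along the path if the path ends at $y'$, stays in $X$ and uses only sensitive edges, and it is $0$ otherwise. The same holds for $X'$. So $H_w^X-H_w^{X'}$ collects the paths in $X$ that visit $z$. Let $a\in\{0,\dots,L\}$ be the first time with $y_a=z$, and split $w=pq$ with $|p|=a$. Before time $a$ the path is in $X'$, and afterwards it is anywhere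 in $X$. Hence
$$H_w^X-H_w^{X'}=\sum_{w=pq}\alpha_p\beta_q^\top,\qquad\beta_q=(H_q^X)^\top\delta_z,\tag{8}$$
over all $L+1$ splittings, where
$$\alpha_p=H^{X'}_{i_1}\cdots H^{X'}_{i_{a-1}}\,P_{X'}H_{i_a}\delta_z\ \text{ for }p=(i_1,\dots,i_a),\ a\ge1,\qquad\alpha_p=\delta_z\ \text{ for }p\text{ empty}.$$
Indeed $\alpha_p(y)$ is the sign of the $p$-path from $y$ if that path is sensitive, reaches $z$ at time $a$ and lies in $X'$ before, and is $0$ otherwise; and $\beta_q(y')$ is the $(z,y')$ entry of $H_q^X$. For given $w,y,y'$ at most one splitting contributes.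

**Step 6: sorting the splittings by the letters of $p$.** For $K\subsetneq T$ let $\mathcal P_K$ be the set of words $p$ with $[p]=K$, and let $\mathcal P_T=\mathcal Q_\emptyset$. We claim that $(p,q)\mapsto pq$ identifies the disjoint union of the sets $\mathcal P_K\times\mathcal Q_K$, $K\subseteq T$, with the set of all splittings of words of $\mathcal Q_\emptyset$. Take any $p,q$ and let $K=[p]$. If $q$ is nonempty, then $pq\in\mathcal Q_\emptyset$ means that $K\cup[q]=T$ and the last letter of $q$ occurs neither in $p$ nor earlier in $q$. This holds exactly when $K\ne T$ and $q\in\mathcal Q_K$. If $q$ is empty, then $pq\in\mathcal Q_\emptyset$ means $p\in\mathcal Q_\emptyset$, and then $K=T$, $p\in\mathcal P_T$ and $q\in\mathcal Q_T$. This proves the claim. Put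
$$a_K=\sum_{p\in\mathcal P_K}c^{|p|}\alpha_p,\qquad b_K=\sum_{q\in\mathcal Q_K}c^{|q|}\beta_q .$$
The formulas of Step 7 show that these sums are good. Since $|pq|=|p|+|q|$, summing (8) with weight $c^{|w|}$ and using Cauchy products gives
$$\mathcal Y_\emptyset^X-\mathcal Y_\emptyset^{X'}=\sum_{K\subseteq T}a_Kb_K^\top.\tag{9}$$

**Step 7: product formulas for $a_K$ and $b_K$.** We show that both are explorations starting at $z$. Let $k=|K|$, $R=T\setminus K$, $r=d-k$, and let $H_i'=H_i^{X'}$, $G_J'=G_J^{X'}$.

For $k=0$, $\mathcal P_\emptyset$ contains only the empty word and $a_\emptyset=\delta_z$.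

For $1\le k\le d-1$, read $p$ from its *right* end, the end at $z$, and mark the first time each letter is met. Then uniquely $p=u_ke_ku_{k-1}e_{k-1}\cdots u_1e_1$, with $(e_1,\dots,e_k)$ an ordering of $K$ and $u_j$ an arbitrary word over $\{e_1,\dots,e_j\}$; every such product has letter set $K$. By (5),
$$a_K=\sum_{(e_1,\dots,e_k)}G'_{\{e_1,\dots,e_k\}}\,cH'_{e_k}\,G'_{\{e_1,\dots,e_{k-1}\}}\cdots cH'_{e_2}\,G'_{\{e_1\}}\;cP_{X'}H_{e_1}\delta_z.\tag{10}$$

For $k=d$, we have $p\in\mathcal Q_\emptyset$, so the last letter $e_1$ of $p$ occurs only once. Uniquely $p=u_de_d\cdots u_2e_2\,e_1$ with $(e_1,\dots,e_d)$ an ordering of $T$ and $u_j$ an arbitrary word over $\{e_2,\dots,e_j\}$; every such product lies in $\mathcal Q_\emptyset$. So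
$$a_T=\sum_{(e_1,\dots,e_d)}G'_{\{e_2,\dots,e_d\}}\,cH'_{e_d}\cdots G'_{\{e_2\}}\,cH'_{e_2}\;cP_{X'}H_{e_1}\delta_z.\tag{11}$$

For $r\ge1$, $b_K=(\mathcal Y_K^X)^\top\delta_z$, and transposing (6), whose factors are symmetric,
$$b_K=\sum_{(e_1,\dots,e_r)}cH_{e_r}^X\,G^X_{K\cup\{e_1,\dots,e_{r-1}\}}\cdots cH_{e_1}^X\,G_K^X\,\delta_z,\tag{12}$$
over orderings of $R$. For $r=0$, $b_T=\delta_z$.

In each formula all index sets of the $G$'s have size at most $d-1$, so everything is a finite sum of Cauchy products of good sums. For given $f,d,\preceq$, the vector $a_K=a_{z,K}$ depends only on $(z,K)$ and $b_K=b_{z,K,R}$ only on $(z,K,R)$. Neither knows about $v$; this is what the global sets $X_z$ were for.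

**Step 8: a certificate for each full cube.** By (7), (9) and $\|v\|=1$, $\sum_{K\subseteq T}\|a_{z,K}\|\,\|b_{z,K,R}\|\ge\frac{14}{15}2^{-d}$. There are $2^d$ sets $K$. So for every full $B=B_T(x)$ there are $z\in B$ with $s(z)\ge\sqrt d/16$ and a partition $T=K\sqcup R$ with $\|a_{z,K}\|\,\|b_{z,K,R}\|\ge\frac{14}{15}4^{-d}\ge\frac12\,4^{-d}$, that is,
$$1\le4\cdot16^d\,\|a_{z,K}\|^2\,\|b_{z,K,R}\|^2.\tag{13}$$

## Summing over all explorations from one vertex

It remains to bound the sum of the right side of (13) over all triples $(z,K,R)$. Fix $z$ with $\sigma=s(z)\ge\sqrt d/16$. Then $s\le\sigma$ on $X=X_z$ and $X'=X_z'$, so Lemma 1(c) applies on both. We also use $\prod_{j=1}^{d-1}\frac d{d-j}=\frac{d^{d-1}}{(d-1)!}=\frac{d^d}{d!}\le e^d$.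

**Step 9: the vectors $a_{z,K}$.** We show that for $0\le k\le d$
$$\sum_{|K|=k}\|a_{z,K}\|^2\le\sigma^k4^ke^{2d}.\tag{14}$$
For $k=0$ the sum is $1$.

Let $1\le k\le d-1$. For distinct $e_1,\dots,e_k\in[n]$ define
$$A_{(e_1)}=G'_{\{e_1\}}\,cP_{X'}H_{e_1}\delta_z,\qquad A_{(e_1,\dots,e_j)}=G'_{\{e_1,\dots,e_j\}}\,cH'_{e_j}\,A_{(e_1,\dots,e_{j-1})}\quad(2\le j\le k),$$
and let $S_j$ be the sum of $\|A_{(e_1,\dots,e_j)}\|^2$ over all ordered $j$-tuples of distinct elements of $[n]$. The vector $H_{e}\delta_z$ is $\pm\delta_{z\oplus e_e}$ if direction $e$ is sensitive at $z$ and $0$ otherwise, so $\sum_e\|P_{X'}H_e\delta_z\|^2\le\sigma$. With (4) and $c^2=d^{-1}$ this gives $S_1\le\big(\frac{2d}{d-1}\big)^2d^{-1}\sigma$. For $j\ge2$, fix $(e_1,\dots,e_{j-1})$ and sum over $e_j$; by (4) and Lemma 1(c), $S_j\le\big(\frac{2d}{d-j}\big)^2d^{-1}\sigma\,S_{j-1}$. By (10), $a_{z,K}$ is the sum of $A_{(e_1,\dots,e_k)}$ over the $k!$ orderings of $K$, so Cauchy–Schwarz yields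
$$\sum_{|K|=k}\|a_{z,K}\|^2\le k!\,S_k\le k!\,d^{-k}\sigma^k\prod_{j=1}^k\Big(\frac{2d}{d-j}\Big)^2\le\sigma^k4^k\Big(\prod_{j=1}^{d-1}\frac d{d-j}\Big)^2\le\sigma^k4^ke^{2d},$$
where we used $k!\le d^k$.

Let $k=d$. By (11) the same argument applies with $A^*_{(e_1)}=cP_{X'}H_{e_1}\delta_z$ and $A^*_{(e_1,\dots,e_j)}=G'_{\{e_2,\dots,e_j\}}cH'_{e_j}A^*_{(e_1,\dots,e_{j-1})}$ for $2\le j\le d$. The index sets now have sizes $1,\dots,d-1$, so
$$\sum_{|K|=d}\|a_{z,K}\|^2\le d!\,d^{-d}\sigma^d\prod_{j=1}^{d-1}\Big(\frac{2d}{d-j}\Big)^2\le\sigma^d4^de^{2d}.$$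

**Step 10: the vectors $b_{z,K,R}$.** We show that for each fixed $K$ with $|K|=k$ and $r=d-k$,
$$\sum_{|R|=r,\ R\cap K=\emptyset}\|b_{z,K,R}\|^2\le\sigma^r4^re^d.\tag{15}$$
For $r=0$ the sum is $1$. Let $r\ge1$. Put $D_{()}=\delta_z$ and, for distinct $e_1,\dots,e_j\in[n]\setminus K$,
$$D_{(e_1,\dots,e_j)}=cH^X_{e_j}\,G^X_{K\cup\{e_1,\dots,e_{j-1}\}}\,D_{(e_1,\dots,e_{j-1})}.$$
Given $(e_1,\dots,e_{j-1})$, summing over $e_j$ with Lemma 1(c) and then using (4) for the index set of size $k+j-1$ multiplies the total squared norm by at most $d^{-1}\sigma\big(\frac{2d}{d-k-j+1}\big)^2$. By (12), $b_{z,K,R}$ is the sum of $D_{(e_1,\dots,e_r)}$ over the $r!$ orderings of $R$, so by Cauchy–Schwarz the left side of (15) is at most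
$$r!\,d^{-r}\sigma^r\prod_{j=1}^r\Big(\frac{2d}{r-j+1}\Big)^2=r!\,d^{-r}\sigma^r\,\frac{(2d)^{2r}}{(r!)^2}=\sigma^r4^r\,\frac{d^r}{r!}\le\sigma^r4^re^d .$$

**Step 11: adding up.** A triple $(z,K,R)$ determines $B=B_{K\cup R}(z)$, so distinct full cubes have distinct triples in (13). Summing (13) over the full cubes, and enlarging the right side to all triples with $s(z)\ge\sqrt d/16$, we get from (14) and (15)
$$N\le4\cdot16^d\sum_{z:\,s(z)\ge\sqrt d/16}\ \sum_{k=0}^d\ \sum_{|K|=k}\|a_{z,K}\|^2\sum_{\substack{|R|=d-k\\R\cap K=\emptyset}}\|b_{z,K,R}\|^2\le4\cdot16^d\,(d+1)\,4^de^{3d}\sum_{z:\,s(z)\ge\sqrt d/16}s(z)^d .$$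
Since $d+1\le2^d$ and $16\cdot4\cdot2=128$, this is (2). By (1), Theorem A holds with $K_0=1024e^3$, and with it Theorem B. $\blacksquare$

**Remark.** Lemma 3 serves only the indicator. If one wants Theorem B alone, start the telescoping sum of Step 4 at the empty set, where $\mathcal Y_\emptyset^\emptyset=0$ because every word of $\mathcal Q_\emptyset$ is nonempty. Some $z\in B$ then satisfies (7) with $2^{-d}$ on the right, and Steps 5–11 go through with the sum over all $z$.
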